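
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A precipitous nonstationary ideal and non-precipitous tail club guessing ideals}


\begin{abstract}
Over $L[U]$, where $U$ is a normal measure, we construct a forcing extension in which the nonstationary ideal on $\omega_1$ is precipitous, tail club guessing sequences on $\omega_1$ exist, and no generic ultrapower by a tail club guessing ideal is well-founded. Thus the precipitousness of $\mathrm{NS}_{\omega_1}$ does not imply that of tail club guessing ideals, and the consistency strength of this separation is exactly one measurable cardinal. We also show in ZFC that if $\mathrm{NS}_{\omega_1}$ is precipitous and at least one generic ultrapower by a tail club guessing ideal is well-founded, then $0^\dagger$ exists.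
\end{abstract}


\section{Introduction}

\subsection*{The question}
Let $\mathrm{Lim}$ be the class of limit ordinals. For sets of ordinals $X,Y$ write $X\subseteq^*Y$ if there is $\zeta<\sup X$ with $X\setminus\zeta\subseteq Y$.

\begin{definition}
A \emph{tail club guessing sequence} (TCG sequence) on $\omega_1$ is a sequence $\vec C=\langle C_\alpha:\alpha\in\omega_1\cap\mathrm{Lim}\rangle$ such that each $C_\alpha$ is a cofinal subset of $\alpha$ and for every club $D\subseteq\omega_1$ there is $\alpha$ with $C_\alpha\subseteq^*D$. For a club $D$ put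
\[
 S_D=S_D(\vec C)=\{\alpha\in\omega_1\cap\mathrm{Lim}:C_\alpha\subseteq^*D\}.
\]
The filter $\mathrm{TCG}(\vec C)$ is generated by the sets $S_D$, $D\subseteq\omega_1$ club. Its dual ideal is a \emph{tail club guessing ideal}.
\end{definition}

Applying the guessing property to $D\cap D'$ for all clubs $D'$ shows that $S_D$ is stationary. The statement $\alpha\in D$ says only that $\alpha$ belongs to the club; the statement $C_\alpha\subseteq^*D$ says that $D$ contains a tail of a cofinal subset of $\alpha$ that was fixed before $D$ was known. So $\mathrm{TCG}(\vec C)$ records a finer kind of agreement with clubs than the club filter does. It extends the club filter, and it is normal (Lemma~\ref{lem:normal}).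

An ideal $I$ on $\omega_1$ is \emph{precipitous} if for every $I$-positive $S$ and every generic $E\subseteq\mathcal P(\omega_1)/I$ containing $S$, the generic ultrapower $\mathrm{Ult}(V,E)$ is well-founded; a filter is precipitous if its dual ideal is. How are the precipitousness of $\mathrm{NS}_{\omega_1}$, the nonstationary ideal, and that of tail club guessing ideals related? If $\mathrm{TCG}(\vec C)$ happens to be the restriction of the club filter to a stationary set $S$, then its generic ultrapowers are generic ultrapowers by $\mathrm{NS}_{\omega_1}$, and precipitousness is inherited. In general neither property visibly implies the other. The following facts are quoted in \cite{tcg}. From a measurable cardinal one obtains a model in which $\mathrm{NS}_{\omega_1}$ is precipitous (Jech--Magidor--Mitchell--Prikry). After the Levy collapse of a Woodin cardinal to $\omega_2$, $\mathrm{NS}_{\omega_1}$ and all tail club guessing ideals on $\omega_1$ are precipitous. And from a measurable cardinal one can build a model in which $\mathrm{NS}_{\omega_1}$ is not precipitous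 but some tail club guessing ideal on $\omega_1$ is. The remaining combination is asked for in \cite{tcg}.

\begin{question}[\cite{tcg}]
Is it consistent that $\mathrm{NS}_{\omega_1}$ is precipitous but $\mathrm{TCG}(\vec C)$ is not precipitous for some tail club guessing sequence $\vec C$ on $\omega_1$?
\end{question}

\begin{theorem}\label{thm:main}
Let $V=L[U]$, where $U$ is a normal measure on $\kappa$. There is a set-forcing extension $W$ of $V$ with $\omega_1^W=\kappa$ and $\omega_2^W=\kappa^{+V}$ such that in $W$:
\begin{enumerate}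
\item[(1)] $\mathrm{NS}_{\omega_1}$ is precipitous;
\item[(2)] there is a TCG sequence $\vec C$ with all $C_\alpha$ of order type $\omega$;
\item[(3)] for every TCG sequence $\vec C$, every $\mathrm{TCG}(\vec C)$-positive $S$ and every generic $E\ni S$, $\mathrm{Ult}(W,E)$ is ill-founded. In particular, no $\mathrm{TCG}(\vec C)$ is precipitous.
\end{enumerate}
\end{theorem}

So the answer is yes. A precipitous ideal on $\omega_1$ yields an inner model with a measurable cardinal (Jech--Prikry; Jech--Magidor--Mitchell--Prikry; see \cite[Thm 22.33]{jech}), and a measurable cardinal yields a model of the form $L[U]$. Hence: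

\begin{corollary}
The statement ``$\mathrm{NS}_{\omega_1}$ is precipitous and some tail club guessing ideal on $\omega_1$ is not'' is equiconsistent with the existence of a measurable cardinal.
\end{corollary}

If $\mathrm{NS}_{\omega_1}$ is precipitous and $0^\dagger$ does not exist, then the conclusion in (3) cannot be avoided. This is a consequence of the following theorem of ZFC.

\begin{theorem}\label{thm:dagger}
If $\mathrm{NS}_{\omega_1}$ is precipitous and for some TCG sequence $\vec C$ some generic ultrapower by $\mathrm{TCG}(\vec C)$ is well-founded, then there are a countable $\kappa_0$ and $U_0\in L[U_0]$ with $L[U_0]\models$ ``$U_0$ is a normal measure on $\kappa_0$'' such that $U_0^\#$ exists; that is, $0^\dagger$ exists.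
\end{theorem}

\subsection*{The idea}
Suppose $j:W\to M$ is a well-founded generic ultrapower by $\mathrm{TCG}(\vec C)$, with critical point $\kappa=\omega_1^W$. The $\kappa$-th entry $C^*$ of $j(\vec C)$ is an element of $M$, cofinal in $\kappa$, and $C^*\subseteq^*D$ for \emph{every} club $D\subseteq\kappa$ of $W$. Suppose $W$ is an extension of $L[U]$ in which every set in $U$ contains a club. Then $C^*$ decides, inside $M$, which subsets of $\kappa$ in $L[U]$ have measure one. So $U\in M$ and $L[U]\subseteq M$. But by Kunen's theory $j(U)$ is an iterate of $U$, and the iteration map sends $\mu=(\kappa^+)^{L[U]}$ cofinally into $j(\mu)$. If $\mu=\omega_2^W$, then $M$ sees a cofinal map from $\mu<\omega_1^M$ into $\omega_2^M$, a contradiction. This is Section~\ref{sec:obstruction}.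

It remains to find an extension of $L[U]$ in which $\mathrm{NS}_{\omega_1}$ is precipitous, TCG sequences exist, every set in $U$ contains a club, and $(\kappa^+)^{L[U]}=\omega_2$. We Levy collapse $\kappa$ to $\omega_1$ and then shoot clubs. Section~\ref{sec:oneclub} treats a single club, where the mechanism is already visible. Sections~\ref{sec:iteration} and~\ref{sec:lifting} set up and analyze the full iteration. Section~\ref{sec:NS} proves that $\mathrm{NS}_{\omega_1}$ becomes precipitous, and Section~\ref{sec:TCG} finds a TCG sequence and completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:dagger} proves Theorem~\ref{thm:dagger}.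

\subsection*{Facts used}
Call $U$ an \emph{$L$-measure on $\kappa$} if $U\in L[U]$ and $L[U]\models$ ``$U$ is a normal measure on $\kappa$''. Then $U\subseteq\mathcal P(\kappa)\cap L[U]$.

\begin{itemize}
\item (Silver) If $U$ is an $L$-measure, then GCH holds in $L[U]$.
\item (Kunen; \cite[Thm 19.14]{jech}) For each $\kappa$ there is at most one $L$-measure on $\kappa$. If $U_1,U_2$ are $L$-measures on $\kappa_1<\kappa_2$, then for some $\lambda$, $L[U_2]$ is the $\lambda$-th iterated ultrapower of $L[U_1]$ by $U_1$, formed inside $L[U_1]$, and $U_2=i_{0\lambda}(U_1)$.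
\item (Jech--Prikry; \cite[Lemma 22.19]{jech}) For an ideal $I$, an \emph{$I$-partition} of a positive set $S$ is a maximal family of positive subsets of $S$ with pairwise intersections in $I$; $\mathcal W'\le\mathcal W$ means that each member of $\mathcal W'$ is a subset of a member of $\mathcal W$. The ideal $I$ is precipitous iff for every positive $S$ and $I$-partitions $\mathcal W_1\ge\mathcal W_2\ge\cdots$ of $S$ there are $X_1\supseteq X_2\supseteq\cdots$ with $X_n\in\mathcal W_n$ and $\bigcap_nX_n\neq\emptyset$.
\end{itemize}

About iterations of an $L$-measure $U$ on $\kappa$ we recall the following. Put $M_0=L[U]$, $U_\xi=i_{0\xi}(U)$, $\kappa_\xi=i_{0\xi}(\kappa)$, $M_{\xi+1}=\mathrm{Ult}(M_\xi,U_\xi)$, and take direct limits at limit steps. All $M_\xi$ are well-founded (identified with transitive classes), $M_\xi=L[U_\xi]$, the system is definable in $L[U]$, and $\mathrm{crit}(i_{\xi\eta})=\kappa_\xi$ for $\xi<\eta$. Every element of $M_\lambda$ is of the form $i_{0\lambda}(f)(\kappa_{\xi_1},\dots,\kappa_{\xi_n})$ with $f\in L[U]$, $\mathrm{dom}(f)=\kappa^n$,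 $\xi_1<\dots<\xi_n<\lambda$. Finally, $M_\eta$ has the same subsets of $\kappa$ as $L[U]$, for all $\eta$. For $\eta=1$ this is because $M_1$ is closed under $\kappa$-sequences in $L[U]$. For $\eta>1$, the set $\mathcal P(\kappa)\cap M_1$ has size less than $\kappa_1=\mathrm{crit}(i_{1\eta})$ in $M_1$ and its elements are fixed, so $\mathcal P(\kappa)\cap M_\eta=i_{1\eta}(\mathcal P(\kappa)\cap M_1)=\mathcal P(\kappa)\cap M_1$.

A poset is \emph{$\omega$-distributive} if the intersection of countably many dense open sets is dense; it then adds no new $\omega$-sequences of ground model elements. A \emph{nice name} for a subset of a set $a$ is a name of the form $\bigcup_{x\in a}\{\check x\}\times A_x$ with (possibly empty) antichains $A_x$.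

\section{The obstruction}\label{sec:obstruction}

\subsection{What a tail club guessing ultrapower sees}

\begin{lemma}\label{lem:normal}
Let $\vec C$ be a TCG sequence. The sets $S_D$ form a base of $\mathrm{TCG}(\vec C)$, which is a proper normal filter extending the club filter.
\end{lemma}

\begin{proof}
Clearly $C_\alpha\subseteq^*D$ and $C_\alpha\subseteq^*D'$ hold together iff $C_\alpha\subseteq^*D\cap D'$. So $S_D\cap S_{D'}=S_{D\cap D'}\ne\emptyset$. If $C_\alpha\subseteq^*D$, then $\alpha$ is a limit of points of $D$, so $\alpha\in D$; thus $S_D\subseteq D$. For normality let $\langle D_\xi:\xi<\omega_1\rangle$ be clubs. If $C_\alpha\setminus\zeta\subseteq\triangle_\xi D_\xi$ and $\xi<\alpha$, then $C_\alpha\setminus\max(\zeta,\xi+1)\subseteq D_\xi$. So $S_{\triangle_\xi D_\xi}\subseteq\triangle_\xi S_{D_\xi}$.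
\end{proof}

Recall how generic ultrapowers by normal ideals look. Let $F$ be a normal filter on $\kappa=\omega_1^W$ in $W$ extending the club filter. A generic $E$ for the $F$-positive sets is an ultrafilter on $\mathcal P(\kappa)\cap W$ extending $F$, and every regressive function of $W$ defined on a set in $E$ is constant on a set in $E$. $\mathrm{Ult}(W,E)$ is formed from the functions $f\in W$ with domain $\kappa$, and {\L}o\'s's theorem holds. If it is well-founded, we identify it with a transitive class $M$ and let $j:W\to M$ be the canonical embedding. Then $\mathrm{crit}(j)=\kappa=[\mathrm{id}]_E$, $j(\kappa)=\omega_1^M>\kappa$, and for $X\in\mathcal P(\kappa)\cap W$,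
\begin{equation}\label{eq:los}
X\in E\iff\kappa\in j(X).
\end{equation}

\begin{lemma}\label{lem:Cstar}
Let $j:W\to M$ be a well-founded generic ultrapower by $\mathrm{TCG}(\vec C)$, $\kappa=\omega_1^W$. Then $C^*=j(\vec C)_\kappa\in M$ is a cofinal subset of $\kappa$, and
\begin{equation}\label{eq:Cstar}
C^*\subseteq^*D\quad\text{for every club $D\subseteq\kappa$ in }W.
\end{equation}
\end{lemma}

\begin{proof}
Let $E$ be the generic. Since $S_D\in E$, \eqref{eq:los} gives $\kappa\in j(S_D)$, that is, $C^*\subseteq^*j(D)$. As $C^*\subseteq\kappa$ and $j(D)\cap\kappa=D$, we get $C^*\subseteq^*D$.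
\end{proof}

\subsection{The simplest case}\label{sub:simple}
Let $W$ be an extension of $L[U]$, where $U$ is an $L$-measure on $\kappa=\omega_1^W$, put $\mu=(\kappa^+)^{L[U]}$, and suppose that every $A\in U$ contains a club of $W$ and that $\mu=\omega_2^W$. Let $j:W\to M$ be as in Lemma~\ref{lem:Cstar}, and suppose for the moment that $j\restriction L[U]$ is just the ultrapower map $i=i_{01}:L[U]\to L[i(U)]$.

Since $j(U)=i(U)\in M$, the set $\mathcal P=\mathcal P(\kappa)\cap L[U]=\mathcal P(\kappa)\cap L[i(U)]$ is in $M$. We claim
\begin{equation}\label{eq:decode}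
U=\{A\in\mathcal P:C^*\subseteq^*A\}.
\end{equation}
If $A\in U$, then $A$ contains a club $D$ of $W$, so $C^*\subseteq^*D\subseteq A$. If $A\in\mathcal P\setminus U$, then $\kappa\setminus A\in U$, so $C^*\subseteq^*\kappa\setminus A$; as $C^*$ is cofinal in $\kappa$, $C^*\not\subseteq^*A$. By \eqref{eq:decode}, $U\in M$. So $L[U]\subseteq M$, and $M$ can form the ultrapower of $L[U]$ by $U$; in particular $i\restriction\mu\in M$. In $L[U]$, functions from $\kappa$ to $\mu$ are bounded, so $i''\mu$ is cofinal in $i(\mu)=j(\omega_2^W)=\omega_2^M$. On the other hand $\mu=(\kappa^+)^{L[i(U)]}<i(\kappa)=\omega_1^M$. Thus $M$ contains a cofinal map from an ordinal below $\omega_1^M$ into $\omega_2^M$, which is absurd.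

\subsection{The general case}
In general we do not know that $j\restriction L[U]$ is an iteration map. But Kunen's theorem supplies an iteration map $k$ that agrees with $j$ at $U$, hence at $\kappa$ and at $\mu$, and this agreement is all that the argument needs. Apart from the existence of $C^*$, only the following properties of $j$ matter.

\begin{definition}
A \emph{generic embedding} of $W$ is an elementary $j:W\to M$ with $M$ a transitive class and $\mathrm{crit}(j)=\omega_1^W$, defined in a set-forcing extension of $W$.
\end{definition}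

Here $W$ plays the role of the universe. $M$ contains all ordinals, and $j(\omega_1^W)=\omega_1^M>\omega_1^W$.

\begin{lemma}\label{lem:k}
Let $U\in W$ be an $L$-measure on $\kappa=\omega_1^W$, and let $j:W\to M$ be a generic embedding. There are $\lambda\ge1$ and $k=i_{0\lambda}:L[U]\to L[j(U)]$, the $\lambda$-th iteration map of $U$, such that $k(U)=j(U)$ and $k(\kappa)=j(\kappa)$. Moreover
\[
\mathcal P:=\mathcal P(\kappa)\cap L[U]=\mathcal P(\kappa)\cap L[j(U)]\in M,\qquad(\kappa^+)^{L[U]}=(\kappa^+)^{L[j(U)]}<j(\kappa).
\]
If, in addition, every $A\in U$ contains a club of $W$ and some $C^*\in M$ cofinal in $\kappa$ satisfies \eqref{eq:Cstar}, then $U\in M$, hence $L[U]\subseteq M$.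
\end{lemma}

\begin{proof}
$j\restriction L[U]:L[U]\to L[j(U)]$ is elementary, so $j(U)$ is an $L$-measure on $j(\kappa)>\kappa$. Kunen's theorem, applied in the forcing extension in which $j$ is defined, gives $\lambda$ and $k$ with $k(U)=j(U)$. Hence $k(\kappa)=j(\kappa)>\kappa$, so $\lambda\ge1$. Iterates of $L[U]$ have the same subsets of $\kappa$ as $L[U]$, and $L[j(U)]$ is a class of $M$. This gives the statement on $\mathcal P$, and the equality of the successors of $\kappa$, which are determined by the well-orders of $\kappa$ coded in $\mathcal P$. The successor is below $j(\kappa)$ because $j(\kappa)$ is inaccessible in $L[j(U)]$. Under the additional hypotheses, the proof of \eqref{eq:decode} applies word for word, so $U\in M$.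
\end{proof}

\begin{theorem}\label{thm:obstruction}
Let $W$ be a model of ZFC and $U\in W$ an $L$-measure on $\kappa=\omega_1^W$ such that every $A\in U$ contains a club of $W$ and $(\kappa^+)^{L[U]}=\omega_2^W$. If $j:W\to M$ is a generic embedding, then $M$ contains no cofinal $C^*\subseteq\kappa$ satisfying \eqref{eq:Cstar}. In particular, no generic ultrapower of $W$ by a tail club guessing ideal is well-founded.
\end{theorem}

\begin{proof}
Suppose $C^*\in M$ is such a set, and let $k=i_{0\lambda}$ be as in Lemma~\ref{lem:k}, so $L[U]\subseteq M$. Put $\mu=(\kappa^+)^{L[U]}$. Then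
\[
k(\mu)=(k(\kappa)^+)^{L[j(U)]}=(j(\kappa)^+)^{L[j(U)]}=j(\mu)=j(\omega_2^W)=\omega_2^M .
\]
We show by induction on $\xi\le\lambda$ that $i_{0\xi}''\mu$ is cofinal in $i_{0\xi}(\mu)$. For $\xi=0$ this is trivial. Let it hold for $\xi$. In $M_\xi$ the cardinal $i_{0\xi}(\mu)$ is regular and greater than $\kappa_\xi$, so each function $f:\kappa_\xi\to i_{0\xi}(\mu)$ in $M_\xi$ is bounded by some $\delta<i_{0\xi}(\mu)$, and $[f]\le i_{\xi,\xi+1}(\delta)$. So $i_{\xi,\xi+1}$ maps $i_{0\xi}(\mu)$, and hence also its cofinal subset $i_{0\xi}''\mu$, cofinally into $i_{0,\xi+1}(\mu)$. At a limit $\xi$, each ordinal below $i_{0\xi}(\mu)$ is $i_{\eta\xi}(x)$ for some $\eta<\xi$, $x<i_{0\eta}(\mu)$; by induction $x\le i_{0\eta}(\delta)$ for some $\delta<\mu$, so $i_{\eta\xi}(x)\le i_{0\xi}(\delta)$.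

The iteration is definable in $L[U]$, so $k\restriction\mu\in L[U]\subseteq M$. Thus $M$ contains a cofinal map from $\mu$ to $\omega_2^M$, while $\mu<j(\kappa)=\omega_1^M$. This contradicts the regularity of $\omega_2^M$ in $M$. The last statement follows from Lemma~\ref{lem:Cstar}.
\end{proof}

The two hypotheses on $W$ play different roles. Clubs inside the sets of $U$ let $C^*$ decode $U$. The equality $\mu=\omega_2^W$ makes $j(\mu)$ regular in $M$, so that a short cofinal sequence in it is a contradiction. Note also that the theorem does not exclude well-founded generic ultrapowers by $\mathrm{NS}_{\omega_1}$. It only says that these contain no set $C^*$ as in \eqref{eq:Cstar}.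

\section{The collapse, and one club}\label{sec:oneclub}

From now on until the end of Section~\ref{sec:TCG}, $V=L[U]$, where $U$ is a normal measure on $\kappa$. So GCH holds. We need an extension satisfying the hypotheses of Theorem~\ref{thm:obstruction} in which $\mathrm{NS}_{\omega_1}$ is precipitous and a TCG sequence exists.

\subsection{The ultrapower and the collapse}\label{sub:collapse}
Let $i:V\to N=\mathrm{Ult}(V,U)$. We use the following standard facts.
\begin{itemize}
\item ${}^\kappa N\subseteq N$. So $N$ contains all sets of hereditary cardinality $\le\kappa$; in particular $\mathcal P(\kappa)^N=\mathcal P(\kappa)$, $\kappa^{+N}=\kappa^+$, and $\kappa$ is inaccessible in $N$.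
\item GCH holds in $N$, and $i(\kappa)$ is inaccessible in $N$, so $(\kappa^{++})^N<i(\kappa)$.
\item Every element of $N$ is $i(f)(\kappa)$ for some $f\in V$ with domain $\kappa$, and $\kappa\in i(A)$ iff $A\in U$, for $A\subseteq\kappa$.
\item $i''\kappa^+$ is cofinal in $i(\kappa^+)$, because functions $\kappa\to\kappa^+$ are bounded; and $|i(\kappa^+)|\le(\kappa^+)^\kappa=\kappa^+$.
\end{itemize}

Let $\mathrm{Col}=\mathrm{Col}(\omega,{<}\kappa)$ be the set of finite functions $s$ with $\mathrm{dom}(s)\subseteq(\kappa\setminus\{0\})\times\omega$ and $s(\alpha,n)<\alpha$, ordered by reverse inclusion. It is $\kappa$-c.c. of size $\kappa$. If $G\subseteq\mathrm{Col}$ is $V$-generic, then in $V[G]$ we have $\kappa=\omega_1$, CH, and $2^{\omega_1}=\omega_2=\kappa^+$. Moreover $i(s)=s$ for $s\in\mathrm{Col}$, and $i(\mathrm{Col})=\mathrm{Col}(\omega,{<}i(\kappa))$.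

Let $G^*$ be $N$-generic for $i(\mathrm{Col})$. Then $G=G^*\cap\mathrm{Col}$ is $V$-generic for $\mathrm{Col}$: a maximal antichain $A\in V$ of $\mathrm{Col}$ has size $<\kappa$, so $i(A)=i''A=A$ is in $N$ and is maximal in $i(\mathrm{Col})$. So $i$ extends to an elementary embedding $j_0:V[G]\to N[G^*]$, $j_0(\tau^G)=i(\tau)^{G^*}$. Its critical point is $\kappa$, and $i(\kappa)=\omega_1^{N[G^*]}$.

\subsection{Where the generics live}\label{sub:vplus}
Generics over $N$ for posets like $i(\mathrm{Col})$ are found in outer models. We fix one outer model that contains all those we need. Let $\theta=\kappa^{+++}$ and let $V^+$ be an extension of $V$ by a $V$-generic for $\mathrm{Col}(\omega,\theta)$. All posets in $V$ or $N$ used below have $V$-cardinality $\le\kappa^+$. So each of them has at most $\kappa^{++}$ subsets in $V$ or in $N$. We also use posets that belong to an extension of $V$ or $N$ by a generic in $V^+$ for a poset of this kind. Their elements are given by at most $\kappa^+$ names, so, counting names again, they have at most $(\kappa^{++})^V$ subsets in this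 extension. All these families of subsets are countable in $V^+$. Hence generics in $V^+$, over $V$, over $N$, and over such extensions, exist below any given condition.

Since $\mathrm{Col}(\omega,\theta)$ is homogeneous, the truth in $V^+$ of a statement about parameters from $V$, and about $V=L[U]$, $N$ and $i$ (which are definable from $U$), is decided by the trivial condition. So it does not depend on the choice of $V^+$, and it is definable in $V$. This will allow us to refer to generics in $V^+$ in a recursion carried out in $V$.

\subsection{One club by hand}\label{sub:oneclub}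
Let $A\in U$. In $V[G]$ let $\mathbb P$ be the set of nonempty closed bounded subsets of $\kappa$ contained in $A$, ordered by end-extension. Why does forcing with $\mathbb P$ not collapse $\omega_1$? Suppose that some $s\in\mathrm{Col}$ forces that the $D_n\subseteq\mathbb P$ are dense open and that $p\in\mathbb P$ has no extension in $\bigcap_nD_n$. Take an $N$-generic $G^*\in V^+$ containing $s$, let $G=G^*\cap\mathrm{Col}$, and interpret everything by $G$.

The poset $\mathbb P$ has size $\kappa$ in $V[G]$, so $\mathbb P$ and all its subsets in $V[G]$ have names of size $\le\kappa$ and are in $N[G]$. There $\mathbb P$ has only $\kappa^+<i(\kappa)=\omega_1^{N[G^*]}$ subsets. So in $N[G^*]$ there is a filter $K\ni p$ on $\mathbb P$ that is $N[G]$-generic, and then also $V[G]$-generic. As $A$ is unbounded in $\kappa$, $h=\bigcup K$ is a club in $\kappa$, $h\subseteq A$. The point is that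
\[
m=h\cup\{\kappa\}\in j_0(\mathbb P),
\]
because $\kappa\in i(A)$ and $h\subseteq A=i(A)\cap\kappa$. For $q\in K$ we have $j_0(q)=q$, and $m$ end-extends $q$. So $m\le j_0(p)$, and $m\in j_0(D_n)$ for all $n$, since $K\cap D_n\ne\emptyset$. Thus $j_0(p)$ has an extension in all $j_0(D_n)$; by elementarity $p$ has an extension in $\bigcap_nD_n$, a contradiction. So $\mathbb P$ is $\omega$-distributive. Moreover, if $H^*\ni m$ is $N[G^*]$-generic for $j_0(\mathbb P)$, then $j_0''K\subseteq H^*$, and the embedding extends once more to $V[G][K]\to N[G^*][H^*]$.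

The only property of the set $A$ that mattered (besides unboundedness) is $\kappa\in i(A)$. Now suppose $\dot X$ is a name for a subset of $\kappa$ in an extension by some stage of an iteration. There $i$ extends in many ways to an embedding $j$ with domain the extension, and whether $\kappa\in j(\dot X)$ may depend on the way. If it holds for \emph{every} extension $j$, the argument above survives, and we can afford to shoot a club through $\dot X$. We shall do so for all such $\dot X$. This has a useful converse: a set $Z$ that stays stationary to the end must satisfy $\kappa\in j(Z)$ for \emph{some} $j$, since otherwise a club would have been shot through its complement. This is what makes $\mathrm{NS}_{\omega_1}$ precipitous.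

\section{The iteration}\label{sec:iteration}

\subsection{The posets}
We define in $V$, by simultaneous recursion, posets $\mathbb Q_\beta$ for $\beta\le\kappa^+$ and $\mathbb Q_\xi$-names $\dot X_\xi$ for subsets of $\kappa$, for $\xi<\kappa^+$. In this subsection we define $\mathbb Q_\beta$ from $\langle\dot X_\xi:\xi<\beta\rangle$; the choice of $\dot X_\xi$ is described in Section~\ref{sub:large}.

In $V[G]$, $\mathbb P_\beta$ is the set of functions $p$ with countable domain $\mathrm{dom}(p)\subseteq\beta$ such that for each $\xi\in\mathrm{dom}(p)$,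
\begin{itemize}
\item $p(\xi)$ is a nonempty closed bounded subset of $\kappa$ (so it has a maximum), and
\item $p\restriction\xi\Vdash_{\mathbb P_\xi}p(\xi)\subseteq\dot X_\xi$.
\end{itemize}
Here $p\le q$ iff $\mathrm{dom}(p)\supseteq\mathrm{dom}(q)$ and $p(\xi)$ end-extends $q(\xi)$ for all $\xi\in\mathrm{dom}(q)$. Note that $p$ is an actual function in $V[G]$, not a sequence of names. Let $\mathbb Q_\beta=\mathrm{Col}*\dot{\mathbb P}_\beta$, with the usual order of a two-step iteration. We take as conditions the pairs $(s,\dot p)$ where $s\in\mathrm{Col}$ and $\dot p$ is a nice name of size $<\kappa$ that is forced to be in $\dot{\mathbb P}_\beta$, with $p$ coded as the countable set $\{(\xi,\delta):\delta\in p(\xi)\}\subseteq\beta\times\kappa$. Such names suffice: by the $\kappa$-c.c.\ of $\mathrm{Col}$, a name for a countable subset of $\beta\times\kappa$ has fewer than $\kappa$ possible elements. We identify $\mathbb Q_0$ with $\mathrm{Col}$, and put $r\restriction\gamma=(s,\dot p\restriction\gamma)$ for $r=(s,\dot p)$. So $\mathbb Q_\gamma\subseteq\mathbb Q_\beta$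 for $\gamma\le\beta$. If $G\subseteq\mathrm{Col}$ and $K\subseteq\mathbb P_\beta$ are filters, $G*K=\{(s,\dot p)\in\mathbb Q_\beta:s\in G,\ \dot p^G\in K\}$.

The following facts hold for any choice of the names $\dot X_\xi$.

\smallskip
\noindent\textbf{(F1)} \emph{If $\gamma\le\beta$, $p\in\mathbb P_\beta$, $q\in\mathbb P_\gamma$ and $q\le p\restriction\gamma$, then $q\cup p\restriction[\gamma,\beta)\in\mathbb P_\beta$, and it is $\le p$.} Indeed, by induction, for $\xi\in\mathrm{dom}(p)\setminus\gamma$ the function $q\cup p\restriction[\gamma,\xi)$ is a condition below $p\restriction\xi$, so it forces $p(\xi)\subseteq\dot X_\xi$. So $\mathbb P_\gamma$ is a complete suborder of $\mathbb P_\beta$ with projection $p\mapsto p\restriction\gamma$, and likewise (mixing names) $\mathbb Q_\gamma$ is a complete suborder of $\mathbb Q_\beta$ with projection $r\mapsto r\restriction\gamma$.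

We shall use (F1) with quotients: if $H\subseteq\mathbb P_\gamma$ is generic over a model $N'$ containing $\mathbb P_\beta$, and $K$ is an $N'[H]$-generic filter for $\mathbb P_\beta/H=\{q\in\mathbb P_\beta:q\restriction\gamma\in H\}$, then $K$ is $N'$-generic for $\mathbb P_\beta$ and $K\cap\mathbb P_\gamma=H$.

\smallskip
\noindent\textbf{(F2)} \emph{Let $\beta<\kappa^+$. Then $|\mathbb P_\beta|\le\kappa$ in $V[G]$, $|\mathbb Q_\beta|\le\kappa$, $\mathbb Q_\beta\in N$ and $\mathcal P(\mathbb Q_\beta)\subseteq N$. Likewise $\mathbb P_\beta\in N[G]$ and $\mathcal P(\mathbb P_\beta)^{V[G]}\subseteq N[G]$.} The first bound uses CH in $V[G]$, the second $\kappa^{<\kappa}=\kappa$. The rest holds since $N$ contains all sets of hereditary cardinality $\le\kappa$ and subsets of $\mathbb P_\beta$ in $V[G]$ have names of size $\le\kappa$. So a filter on $\mathbb Q_\beta$ is $V$-generic iff it is $N$-generic, and a filter on $\mathbb P_\beta$ is $V[G]$-generic iff it is $N[G]$-generic.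

\smallskip
\noindent\textbf{(F3)} \emph{$\mathbb P_{\kappa^+}$ is $\kappa^+$-c.c.\ in $V[G]$.} By CH and the $\Delta$-system lemma, among $\omega_2$ conditions there are two, $p$ and $q$, whose domains meet in a set $d$ with $p\restriction d=q\restriction d$ (for the root $d$ of a $\Delta$-system there are only $\omega_1$ possibilities for $p\restriction d$). By induction on $\xi$, $(p\cup q)\restriction\xi$ is a condition below $p\restriction\xi$ and $q\restriction\xi$. So $p\cup q$ is a common extension. Hence $\mathbb Q_{\kappa^+}=\bigcup_{\beta<\kappa^+}\mathbb Q_\beta$ is $\kappa^+$-c.c. Each maximal antichain of $\mathbb Q_{\kappa^+}$ lies in some $\mathbb Q_\beta$, $\beta<\kappa^+$, and each $\mathbb Q_{\kappa^+}$-name for a subset of $\kappa$ is equivalent to a nice $\mathbb Q_\beta$-name for some $\beta<\kappa^+$. (If only some $r$ forces the name to be a subset of $\kappa$, first replace it by a name that is forced by every condition to be a subset of $\kappa$ and that $r$ forces to be equal to the given one.) By elementarity and since $i''\kappa^+$ is cofinal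 in $i(\kappa^+)$, each maximal antichain of $i(\mathbb Q_{\kappa^+})$ in $N$ lies in $i(\mathbb Q_\beta)$ for some $\beta<\kappa^+$.

\smallskip
\noindent\textbf{(F4)} \emph{Let $\beta<\kappa^+$, and let $r\in\mathbb Q_\beta$ force, for $\mathbb Q_{\kappa^+}$, a $\Delta_0$ statement about $\mathbb Q_\beta$-names. Then the statement holds in $V[\Delta]$ for every $V$-generic $\Delta\ni r$ on $\mathbb Q_\beta$.} Extend $\Delta$ in a further forcing extension to a $V$-generic filter on $\mathbb Q_{\kappa^+}$ and use absoluteness. Examples are ``$\dot D$ is a club in $\kappa$'', ``$\dot D\cap\dot Y=\emptyset$'', ``no $\alpha<\kappa$ has $\dot C_\alpha\subseteq^*\dot D$''.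

\subsection{Lifts}

\begin{definition}
Let $\beta\le\kappa^+$. A \emph{$\beta$-lift} is an $N$-generic filter $\Gamma\in V^+$ on $i(\mathbb Q_\beta)$ such that
\[
\bar\Gamma:=\{r\in\mathbb Q_\beta:i(r)\in\Gamma\}
\]
is a $V$-generic filter on $\mathbb Q_\beta$.
\end{definition}

If $\Gamma$ is a $\beta$-lift, then $i$ extends to an elementary embedding
\[
j_\Gamma:V[\bar\Gamma]\to N[\Gamma],\qquad j_\Gamma(\tau^{\bar\Gamma})=i(\tau)^\Gamma .
\]
By Section~\ref{sub:collapse}, the $0$-lifts are exactly the $N$-generic filters $G^*\in V^+$ for $i(\mathrm{Col})$, with $\overline{G^*}=G^*\cap\mathrm{Col}$. Write $\Gamma=G^**H^*$ and $\bar\Gamma=G*H$. Then $j_\Gamma$ extends $j_0:V[G]\to N[G^*]$, and $H=\{p\in\mathbb P_\beta:j_0(p)\in H^*\}$. As $p\in\mathbb P_\beta$ is countable and each $p(\xi)$ is a bounded subset of $\kappa=\mathrm{crit}(j_0)$,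
\begin{equation}\label{eq:j0p}
\mathrm{dom}(j_0(p))=i''\mathrm{dom}(p),\qquad j_0(p)(i(\xi))=p(\xi).
\end{equation}
So for $\beta<\kappa^+$, $j_0\restriction\mathbb P_\beta\in N[G^*]$, since $i\restriction\beta\in N$. If $\gamma\le\beta$ and $\Gamma$ is a $\beta$-lift, then $\Gamma\cap i(\mathbb Q_\gamma)$ is a $\gamma$-lift, whose embedding is extended by $j_\Gamma$.

Lifts will be recognized by the following lemma.

\begin{lemma}\label{lem:recognize}
Let $\beta<\kappa^+$, let $G^*\in V^+$ be $N$-generic for $i(\mathrm{Col})$ and $G=G^*\cap\mathrm{Col}$. Let $K$ be an $N[G]$-generic filter on $\mathbb P_\beta$ and let $H^*\in V^+$ be an $N[G^*]$-generic filter on $j_0(\mathbb P_\beta)$ with $j_0''K\subseteq H^*$. Then $\Gamma=G^**H^*$ is a $\beta$-lift and $\bar\Gamma=G*K$.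
\end{lemma}

\begin{proof}
Let $K'=\{p\in\mathbb P_\beta:j_0(p)\in H^*\}\supseteq K$. If $p,p'\in K'$, then $j_0(p),j_0(p')$ are compatible, so by elementarity $p,p'$ are. If $q\notin K$, genericity gives an element of $K\subseteq K'$ incompatible with $q$, so $q\notin K'$. Hence $K'=K$. Now $(s,\dot p)\in\bar\Gamma$ iff $s\in G^*$ and $i(\dot p)^{G^*}=j_0(\dot p^G)\in H^*$, that is, iff $(s,\dot p)\in G*K$. By (F2), $K$ is $V[G]$-generic, so $G*K$ is $V$-generic.
\end{proof}

\subsection{Large names and the choice of $\dot X_\xi$}\label{sub:large}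

\begin{definition}
Let $\beta<\kappa^+$. A $\mathbb Q_\beta$-name $\dot X$ for a subset of $\kappa$ is \emph{$\beta$-large} if $\kappa\in j_\Gamma(\dot X^{\bar\Gamma})=i(\dot X)^\Gamma$ for every $\beta$-lift $\Gamma$.
\end{definition}

By Section~\ref{sub:vplus} this is definable in $V$ from $\langle\dot X_\xi:\xi<\beta\rangle$. Restrictions of $\xi$-lifts to $i(\mathbb Q_\beta)$ are $\beta$-lifts for $\beta\le\xi$, so \emph{$\beta$-large names are $\xi$-large}. The canonical name for $\kappa$ is $\beta$-large, as $\kappa\in i(\kappa)$, and by (F2) there are at most $2^\kappa=\kappa^+$ nice $\mathbb Q_\beta$-names for subsets of $\kappa$.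

Fix a surjection $\pi:\kappa^+\to\kappa^+\times\kappa^+$ such that $\pi(\xi)=(\beta,\eta)$ implies $\beta\le\xi$. Once $\mathbb Q_\beta$ is defined, fix an enumeration with repetitions, of length $\kappa^+$, of all $\beta$-large nice $\mathbb Q_\beta$-names. If $\pi(\xi)=(\beta,\eta)$, let $\dot X_\xi$ be the $\eta$-th of these. This completes the recursion. By construction:
\begin{enumerate}
\item[(X1)] $\dot X_\xi$ is $\xi$-large for every $\xi<\kappa^+$;
\item[(X2)] for every $\beta<\kappa^+$, every $\beta$-large nice $\mathbb Q_\beta$-name is $\dot X_\xi$ for some $\xi\in[\beta,\kappa^+)$.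
\end{enumerate}

Let $W=V[G][H]$ be the extension by a $V$-generic filter $G*H$ on $\mathbb Q_{\kappa^+}$.

\section{Distributivity and the extension of lifts}\label{sec:lifting}

For a filter $K\subseteq\mathbb P_\beta$ and $\xi<\beta$ put $h_\xi=\bigcup\{q(\xi):q\in K,\ \xi\in\mathrm{dom}(q)\}$. As in Section~\ref{sub:oneclub}, the key object is a lower bound $m_K$ of $j_0''K$, obtained by adding $\kappa$ to each $h_\xi$. To see that $m_K$ is a condition, largeness of the $\dot X_\xi$ must be applied to lifts of earlier stages through $m_K$, and conversely these conditions produce the lifts. So everything is proved by one induction.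

\begin{lemma}\label{lem:main}
For all $\beta<\kappa^+$ the following hold.
\begin{enumerate}
\item[$(D_\beta)$] It is forced by $\mathrm{Col}$ that for $\xi<\beta$ and $\zeta<\kappa$ the set of $q\in\mathbb P_\beta$ with $\xi\in\mathrm{dom}(q)$ and $\max q(\xi)>\zeta$ is dense open. Hence for generic $K\subseteq\mathbb P_\beta$, each $h_\xi$ is a club in $\kappa$ contained in $\dot X_\xi^{G*(K\cap\mathbb P_\xi)}$.
\item[$(M_\beta)$] Let $G^*\in V^+$ be $N$-generic for $i(\mathrm{Col})$, $G=G^*\cap\mathrm{Col}$, and let $K\in N[G^*]$ be an $N[G]$-generic filter on $\mathbb P_\beta$. Define $m_K$ by $\mathrm{dom}(m_K)=i''\beta$, $m_K(i(\xi))=h_\xi\cup\{\kappa\}$. Then $m_K\in j_0(\mathbb P_\beta)$, and $m_K\le j_0(q)$ for all $q\in K$.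
\item[$(A_\beta)$] $\mathrm{Col}$ forces that $\mathbb P_\beta$ is $\omega$-distributive.
\item[$(B_\beta)$] If $\gamma\le\beta$, $\Gamma$ is a $\gamma$-lift, $r\in\mathbb Q_\beta$ and $r\restriction\gamma\in\bar\Gamma$, then there is a $\beta$-lift $\Gamma'$ with $\Gamma'\cap i(\mathbb Q_\gamma)=\Gamma$ and $r\in\bar\Gamma'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Assume all four statements for all $\xi<\beta$.

\smallskip
\emph{Proof of $(D_\beta)$.} Let $\xi<\beta$. First, $\dot X_\xi$ is forced to be unbounded in $\kappa$. Suppose $r'=(s,\dot p)\in\mathbb Q_\xi$ forces $\dot X_\xi\subseteq\zeta+1$ with $\zeta<\kappa$. Take a $0$-lift $G^*\ni s$; by $(B_\xi)$ with $\gamma=0$ there is a $\xi$-lift $\Gamma$ with $r'\in\bar\Gamma$. Let $X=\dot X_\xi^{\bar\Gamma}$. Then $X\subseteq\zeta+1$, so $j_\Gamma(X)\subseteq\zeta+1$, but $\kappa\in j_\Gamma(X)$ by (X1), a contradiction.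

Now let $p\in\mathbb P_\beta$ and $\zeta<\kappa$, and put $p(\xi)=\emptyset$ if $\xi\notin\mathrm{dom}(p)$. There are $q_0\le p\restriction\xi$ in $\mathbb P_\xi$ and $\delta<\kappa$ larger than $\zeta$ and all elements of $p(\xi)$ with $q_0\Vdash\delta\in\dot X_\xi$. Then $q_0\cup\{(\xi,p(\xi)\cup\{\delta\})\}$ is a condition in $\mathbb P_{\xi+1}$ below $p\restriction(\xi+1)$, and by (F1) adding $p\restriction(\xi,\beta)$ gives an extension of $p$ as required. For generic $K$, $h_\xi$ is therefore unbounded; it is closed in $\kappa$ because it is an end-extension of each of the closed sets $q(\xi)$, whose maxima are unbounded in $\kappa$, and it is contained in $\dot X_\xi^{G*(K\cap\mathbb P_\xi)}$ by the definition of conditions.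

\smallskip
\emph{Proof of $(M_\beta)$.} Since $i\restriction\beta\in N$, we have $m_K\in N[G^*]$, and $i''\beta$ is countable in $N[G^*]$ because $|\beta|\le\kappa<\omega_1^{N[G^*]}$. By $(D_\beta)$, $h_\xi\cup\{\kappa\}$ is a closed bounded subset of $i(\kappa)$ that end-extends $q(\xi)$ for all $q\in K$ with $\xi\in\mathrm{dom}(q)$. In view of \eqref{eq:j0p} it remains to see that $m_K\in j_0(\mathbb P_\beta)$. We show $m_K\restriction i(\xi)\in j_0(\mathbb P_\xi)$ by induction on $\xi\le\beta$. The definition of conditions is a requirement on each point of the domain separately, so it suffices to show, for $\xi<\beta$, that if $m_K\restriction i(\xi)\in j_0(\mathbb P_\xi)$, then over $N[G^*]$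
\[
m_K\restriction i(\xi)\Vdash h_\xi\cup\{\kappa\}\subseteq i(\dot X_\xi).
\]
Suppose not, and let $q'\le m_K\restriction i(\xi)$ force the negation. Choose an $N[G^*]$-generic $H'\in V^+$ on $j_0(\mathbb P_\xi)$ with $q'\in H'$. For $p\in K\cap\mathbb P_\xi$ we have $q'\le m_K\restriction i(\xi)\le j_0(p)$, so $j_0(p)\in H'$. By Lemma~\ref{lem:recognize}, $\Gamma'=G^**H'$ is a $\xi$-lift with $\bar\Gamma'=G*(K\cap\mathbb P_\xi)$. Let $X=\dot X_\xi^{\bar\Gamma'}$. By (X1), $\kappa\in j_{\Gamma'}(X)$, and $j_{\Gamma'}(X)\cap\kappa=X\supseteq h_\xi$. So $h_\xi\cup\{\kappa\}\subseteq i(\dot X_\xi)^{\Gamma'}$, contradicting the choice of $q'$.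

\smallskip
\emph{Proof of $(A_\beta)$.} Suppose $s\in\mathrm{Col}$ forces that $\dot p\in\dot{\mathbb P}_\beta$ has no extension in $\bigcap_n\dot D_n$, where the $\dot D_n$ are names for dense open sets. Let $G^*\ni s$ be a $0$-lift, and interpret the names by $G=G^*\cap\mathrm{Col}$. In $N[G]$, $|\mathbb P_\beta|\le\kappa$ and $2^\kappa=\kappa^+<i(\kappa)=\omega_1^{N[G^*]}$, so $\mathcal P(\mathbb P_\beta)\cap N[G]$ is countable in $N[G^*]$. Hence there is an $N[G]$-generic $K\in N[G^*]$ on $\mathbb P_\beta$ with $p\in K$. By (F2), $K$ meets each $D_n$, so by $(M_\beta)$, $m_K\le j_0(p)$ and $m_K\in\bigcap_nj_0(D_n)$. By elementarity of $j_0$ there is $q\le p$ in $\bigcap_nD_n$, a contradiction.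

\smallskip
\emph{Proof of $(B_\beta)$.} We may assume $\gamma<\beta$. Let $\Gamma=G^**H^*$, $\bar\Gamma=G*H$, $r=(s,\dot p)$, $p=\dot p^G$; so $s\in G$ and $p\restriction\gamma\in H$. We want to choose $K\in N[G^*]$ extending $H$ and force below $m_K$. For this we need $H\in N[G^*]$, and we need that $H^*$, which is given, contains $m_K\restriction i(\gamma)$. Both follow from distributivity.

By $(A_\gamma)$ and elementarity, $j_0(\mathbb P_\gamma)$ is $\omega$-distributive in $N[G^*]$. The set $\mathbb P_\gamma$ is countable in $N[G^*]$, and its subset $H=\{q\in\mathbb P_\gamma:j_0(q)\in H^*\}$ is in $N[G^*][H^*]$, so $H\in N[G^*]$. As $\mathbb P_\gamma$ and $\mathbb P_\beta$ have size $\le\kappa$ in $N[G]$, $N[G][H]$ has at most $\kappa^{+N}$ subsets of $\mathbb P_\beta$. So there is in $N[G^*]$ an $N[G][H]$-generic filter $K\ni p$ for $\mathbb P_\beta/H$. By (F1), $K$ is $N[G]$-generic on $\mathbb P_\beta$ and $K\cap\mathbb P_\gamma=H$. In particular, for $\xi<\gamma$ the set $h_\xi$ is the same for $K$ and for $H$.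

\emph{Claim: $m_K\restriction i(\gamma)\in H^*$.} By $(D_\gamma)$, elementarity and distributivity, and since $i''\gamma$ is countable in $N[G^*]$, there is $q\in H^*$ with $i''\gamma\subseteq\mathrm{dom}(q)$ and $\max q(i(\xi))>\kappa$ for all $\xi<\gamma$. Let $p'\in H$ and $\xi\in\mathrm{dom}(p')$. Then $j_0(p')\in H^*$ and $q$ have a common extension, whose value at $i(\xi)$ end-extends both $p'(\xi)$ and $q(i(\xi))$. As $\max p'(\xi)<\kappa<\max q(i(\xi))$, we get $q(i(\xi))\cap(\max p'(\xi)+1)=p'(\xi)$. By $(D_\gamma)$ the ordinals $\max p'(\xi)$, for such $p'$, are unbounded in $\kappa$. So $q(i(\xi))\cap\kappa=h_\xi$ is unbounded in $\kappa$, and since $q(i(\xi))$ is closed, $\kappa\in q(i(\xi))$. So $q(i(\xi))$ end-extends $h_\xi\cup\{\kappa\}=m_K(i(\xi))$ for all $\xi<\gamma$. As $m_K\restriction i(\gamma)\in j_0(\mathbb P_\gamma)$ by $(M_\beta)$, this means $q\le m_K\restriction i(\gamma)$, which proves the claim.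

By the claim, $m_K$ belongs to $j_0(\mathbb P_\beta)/H^*$. Choose in $V^+$ an $N[G^*][H^*]$-generic filter $H'$ for this quotient with $m_K\in H'$. Then $H'$ is $N[G^*]$-generic on $j_0(\mathbb P_\beta)$, $H'\cap j_0(\mathbb P_\gamma)=H^*$, and $j_0''K\subseteq H'$ by $(M_\beta)$. By Lemma~\ref{lem:recognize}, $\Gamma'=G^**H'$ is a $\beta$-lift with $\bar\Gamma'=G*K\ni r$, and $\Gamma'\cap i(\mathbb Q_\gamma)=\Gamma$.
\end{proof}

\begin{corollary}\label{cor:W}
$\mathbb P_{\kappa^+}$ is $\omega$-distributive in $V[G]$. Hence $\omega_1^W=\kappa$ and $\omega_2^W=\kappa^+=(\kappa^+)^{L[U]}$. For each $\xi<\kappa^+$, the interpretation of $\dot X_\xi$ contains a club of $W$. In particular, every $A\in U$ contains a club of $W$.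
\end{corollary}

\begin{proof}
Let $p\in\mathbb P_{\kappa^+}$ and let $D_n\subseteq\mathbb P_{\kappa^+}$ be dense open. Choose maximal antichains $A_n\subseteq D_n$ and, by (F3), $\beta<\kappa^+$ with $p\in\mathbb P_\beta$ and $A_n\subseteq\mathbb P_\beta$ for all $n$. The sets $\{q\in\mathbb P_\beta:q\le a\text{ for some }a\in A_n\}\subseteq D_n$ are open in $\mathbb P_\beta$, and dense: $q\in\mathbb P_\beta$ has a common extension with some $a\in A_n$, and we may restrict it to $\beta$. Now apply $(A_\beta)$. So $\omega_1$ is preserved, and $\kappa^+$ is preserved by (F3). The set $h_\xi$ is a club contained in the interpretation of $\dot X_\xi$ by $(D_{\xi+1})$. If $A\in U$, then $\check A$ is $0$-large because $\kappa\in i(A)$, so it is some $\dot X_\xi$ by (X2).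
\end{proof}

Together with Theorem~\ref{thm:obstruction} this already gives part (3) of Theorem~\ref{thm:main}. It remains to prove (1) and (2).

\section{The nonstationary ideal is precipitous in $W$}\label{sec:NS}

\begin{lemma}\label{lem:stat}
Let $\beta<\kappa^+$, let $\dot Z$ be a $\mathbb Q_\beta$-name for a subset of $\kappa$ and let $r\in\mathbb Q_\beta$ force, for $\mathbb Q_{\kappa^+}$, that $\dot Z$ is stationary. Then there is a $\beta$-lift $\Gamma$ with $r\in\bar\Gamma$ and $\kappa\in j_\Gamma(\dot Z^{\bar\Gamma})$.
\end{lemma}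

\begin{proof}
Otherwise let $\dot X$ be a nice $\mathbb Q_\beta$-name for $\kappa\setminus\dot Z$ if $r$ is in the generic filter, and for $\kappa$ if not. Let $\Gamma$ be a $\beta$-lift. If $r\in\bar\Gamma$, then $\kappa\notin j_\Gamma(\dot Z^{\bar\Gamma})$ by assumption, so $\kappa\in j_\Gamma(\dot X^{\bar\Gamma})$; if $r\notin\bar\Gamma$, then $j_\Gamma(\dot X^{\bar\Gamma})=i(\kappa)\ni\kappa$. So $\dot X$ is $\beta$-large, and $\dot X=\dot X_\xi$ for some $\xi$ by (X2). By Corollary~\ref{cor:W}, $r$ forces that $\dot Z$ is disjoint from a club, a contradiction.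
\end{proof}

Given a sequence of partitions, we want a $\kappa^+$-lift whose embedding $j$ singles out one set $X_n$ in each partition, with $\kappa\in j(X_n)$. The method of $(B_\beta)$ does not give $\kappa^+$-lifts: the domain of a condition $m_K$ for $\beta=\kappa^+$ would be $i''\kappa^+$. This is a cofinal subset of $i(\kappa^+)=\omega_2^{N[G^*]}$ of order type $\kappa^+<\omega_1^{N[G^*]}$, so it is not an element of $N[G^*]$. Instead, we build a $\kappa^+$-lift in $\omega$ steps in $V^+$. At each step, the information about the lift decided so far is a single condition $b\in i(\mathbb Q_\beta)$. The problem is to choose the next set $X_{n+1}$, which is found in the extension by $\mathbb Q_{\kappa^+}$, compatibly with $b$. For this we represent $b=i(f)(\kappa)$ and replace $b$ by the set of $\alpha$ such that $f(\alpha)$ is in the generic filter.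

\begin{proposition}\label{prop:NS}
$W\models\mathrm{NS}_{\omega_1}$ is precipitous.
\end{proposition}

\begin{proof}
Suppose not. By the Jech--Prikry criterion there are $r_0\in\mathbb Q_{\kappa^+}$ and names such that $r_0$ forces that $\dot S$ is stationary and $\dot{\mathcal W}_1\ge\dot{\mathcal W}_2\ge\cdots$ are $\mathrm{NS}$-partitions of $\dot S$ for which there are no $X_1\supseteq X_2\supseteq\cdots$ with $X_n\in\dot{\mathcal W}_n$ and $\bigcap_nX_n\ne\emptyset$. Put $\dot{\mathcal W}_0=\{\dot S\}$, also a partition of $\dot S$. In $V^+$ enumerate as $\langle\mathcal A_n:n<\omega\rangle$ the maximal antichains of $i(\mathbb Q_{\kappa^+})$ in $N$, and as $\langle\mathcal B_n:n<\omega\rangle$ those of $\mathbb Q_{\kappa^+}$ in $V$. We construct in $V^+$, for $n<\omega$, ordinals $\beta_n<\kappa^+$, conditions $r_n\in\mathbb Q_{\beta_n}$ and $b_n\in i(\mathbb Q_{\beta_n})$, and $\mathbb Q_{\beta_n}$-names $\dot Z_n$ for subsets of $\kappa$ such that: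
\begin{enumerate}
\item[(a)] $b_n$ belongs to some $\beta_n$-lift, $b_n\le i(r_n)$, and $b_n\Vdash\kappa\in i(\dot Z_n)$ over $N$;
\item[(b)] $r_n\Vdash\dot Z_n\in\dot{\mathcal W}_n$; $r_{n+1}\le r_n$, $b_{n+1}\le b_n$, $\beta_{n+1}\ge\beta_n$, and $r_{n+1}\Vdash\dot Z_{n+1}\subseteq\dot Z_n$;
\item[(c)] $b_{n+1}$ is below an element of $\mathcal A_n$ and below $i(r)$ for some $r\in\mathcal B_n$.
\end{enumerate}

\emph{Start.} By (F3) choose $\beta_0<\kappa^+$ such that $r_0\in\mathbb Q_{\beta_0}$ and (replacing the name if necessary) $\dot Z_0=\dot S$ is a $\mathbb Q_{\beta_0}$-name for a subset of $\kappa$. Lemma~\ref{lem:stat} gives a $\beta_0$-lift $\Gamma$ with $r_0\in\bar\Gamma$ and $\kappa\in i(\dot Z_0)^\Gamma$. Take $b_0\in\Gamma$ below $i(r_0)$ forcing $\kappa\in i(\dot Z_0)$.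

\emph{Step.} Let stage $n$ be given. Let $\Gamma\ni b_n$ be a $\beta_n$-lift, and write $b_n=i(f)(\kappa)$ with $f:\kappa\to\mathbb Q_{\beta_n}$ in $V$. Let $\dot Y$ be the $\mathbb Q_{\beta_n}$-name for the set of $\alpha\in\dot Z_n$ such that $f(\alpha)$ is in the generic filter. For any $\beta'$-lift $\Gamma'$ with $\beta_n\le\beta'<\kappa^+$, the embedding $j_{\Gamma'}$ maps $\bar\Gamma'\cap\mathbb Q_{\beta_n}$ to $\Gamma'\cap i(\mathbb Q_{\beta_n})$, so
\begin{equation}\label{eq:Y}
\kappa\in i(\dot Y)^{\Gamma'}\iff\kappa\in i(\dot Z_n)^{\Gamma'}\text{ and }b_n\in\Gamma'.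
\end{equation}
In particular $\kappa\in i(\dot Y)^\Gamma$.

\emph{Some $r'\le r_n$ in $\mathbb Q_{\kappa^+}$ forces $\dot Y$ to be stationary.} Otherwise $r_n$ forces some $\mathbb Q_\beta$-name $\dot D$, with $\beta_n\le\beta<\kappa^+$ by (F3), to be a club disjoint from $\dot Y$. Since $i(r_n)\ge b_n\in\Gamma$, we have $r_n\in\bar\Gamma$, and by $(B_\beta)$ we can extend $\Gamma$ to a $\beta$-lift $\Gamma'$. By (F4), in $V[\bar\Gamma']$ the set $D=\dot D^{\bar\Gamma'}$ is a club in $\kappa$ disjoint from $Y=\dot Y^{\bar\Gamma'}$. Now $j_{\Gamma'}(D)\cap\kappa=D$ is unbounded in $\kappa$, so $\kappa\in j_{\Gamma'}(D)$. Also $\kappa\in j_{\Gamma'}(Y)=i(\dot Y)^{\Gamma'}=i(\dot Y)^\Gamma$, because $\Gamma'\cap i(\mathbb Q_{\beta_n})=\Gamma$. But $j_{\Gamma'}(D)\cap j_{\Gamma'}(Y)=\emptyset$, a contradiction.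

Argue in an extension by a $V$-generic filter on $\mathbb Q_{\kappa^+}$ containing $r'$, and drop the dots to denote interpretations of names. The set $Y\subseteq Z_n\subseteq S$ is stationary, so by maximality of $\mathcal W_{n+1}$ there is $X\in\mathcal W_{n+1}$ with $X\cap Y$ stationary. Let $X\subseteq X'\in\mathcal W_n$. Then $X'\cap Z_n\supseteq X\cap Y$ is stationary and $X',Z_n\in\mathcal W_n$, so $X'=Z_n$ and $X\subseteq Z_n$. Hence there are $r_{n+1}\le r'$ and a name $\dot Z_{n+1}$ such that $r_{n+1}$ forces $\dot Z_{n+1}\in\dot{\mathcal W}_{n+1}$, $\dot Z_{n+1}\subseteq\dot Z_n$, and that $\dot Z_{n+1}\cap\dot Y$ is stationary. By (F3) choose $\beta_{n+1}\in[\beta_n,\kappa^+)$ with $r_{n+1}\in\mathbb Q_{\beta_{n+1}}$, $\mathcal A_n\subseteq i(\mathbb Q_{\beta_{n+1}})$, $\mathcal B_n\subseteq\mathbb Q_{\beta_{n+1}}$, and such that we may take $\dot Z_{n+1}$ to be a $\mathbb Q_{\beta_{n+1}}$-name for a subset of $\kappa$. By Lemma~\ref{lem:stat}, applied to a name for $\dot Z_{n+1}\cap\dot Y$, there is a $\beta_{n+1}$-lift $\Gamma'$ with $r_{n+1}\in\bar\Gamma'$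 and $\kappa\in i(\dot Z_{n+1})^{\Gamma'}\cap i(\dot Y)^{\Gamma'}$. By \eqref{eq:Y}, $b_n\in\Gamma'$. Pick $a\in\mathcal A_n\cap\Gamma'$ and $r\in\mathcal B_n\cap\bar\Gamma'$, and let $b_{n+1}\in\Gamma'$ be a condition below $b_n$, $a$, $i(r)$ and $i(r_{n+1})$ that forces $\kappa\in i(\dot Z_{n+1})$.

\emph{End.} Let $\Gamma$ be the filter on $i(\mathbb Q_{\kappa^+})$ generated by the $b_n$. It meets all $\mathcal A_n$, so it is $N$-generic. The set $\bar\Gamma=\{r\in\mathbb Q_{\kappa^+}:i(r)\in\Gamma\}$ is upward closed and meets every maximal antichain of $\mathbb Q_{\kappa^+}$ in $V$. It is a filter: given $r,r'\in\bar\Gamma$, take a maximal antichain inside the dense set of all $t$ with $t\le r,r'$ or $t\perp r$ or $t\perp r'$, and let $t\in\bar\Gamma$ be an element of it. Since $i(t)$ is compatible with $i(r)$ and $i(r')$, $t$ is compatible with $r$ and with $r'$, so $t\le r,r'$. Thus $\Gamma$ is a $\kappa^+$-lift. Let $j=j_\Gamma:V[\bar\Gamma]\to N[\Gamma]$. By (a), $r_n\in\bar\Gamma$ for all $n$, so for $X_n=\dot Z_n^{\bar\Gamma}$ and $\mathcal W_n=\dot{\mathcal W}_n^{\bar\Gamma}$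 we have $X_n\in\mathcal W_n$, $X_0\supseteq X_1\supseteq\cdots$, and $\kappa\in j(X_n)$.

Let $T\in V[\bar\Gamma]$ be the tree of all pairs $(\langle Y_1,\dots,Y_k\rangle,\alpha)$ with $k\ge1$, $Y_l\in\mathcal W_l$ and $Y_1\supseteq\dots\supseteq Y_k\ni\alpha$, ordered by extension of the first coordinate with the same $\alpha$. In $V^+$, the sequences $\langle j(X_1),\dots,j(X_k)\rangle$ together with $\kappa$ form an infinite branch of $j(T)$. As $N[\Gamma]$ is a transitive model of ZFC, $j(T)$ has an infinite branch in $N[\Gamma]$ by absoluteness of well-foundedness. By elementarity $T$ has an infinite branch in $V[\bar\Gamma]$. This contradicts what $r_0\in\bar\Gamma$ forces.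
\end{proof}

\section{A tail club guessing sequence in $W$}\label{sec:TCG}

The sequence is already present in $V[G]$. At each inaccessible $\alpha$ of $V$, one generic ordinal of the collapse picks $C_\alpha$ among all candidates in a small extension. Applied at $\kappa$ in $N[G^*]$, this lets us prescribe $j_0(\vec C)_\kappa$ to be a subset of any club of $\kappa$ that appears early enough.

For $\alpha<\kappa$ inaccessible in $V$ let $\nu(\alpha)=(\alpha^{++})^V<\kappa$. The poset $\mathrm{Col}(\omega,{<}\nu(\alpha))$ is $\nu(\alpha)$-c.c.\ of size $\nu(\alpha)$, so by GCH $\alpha$ has at most $\nu(\alpha)$ subsets in the extension; and $\alpha$ is countable there. Choose in $V$ a $\mathrm{Col}(\omega,{<}\nu(\alpha))$-name $\dot a(\alpha)$ for an enumeration $\langle a^\alpha_\eta:\eta<\nu(\alpha)\rangle$, possibly with repetitions, of all cofinal subsets of $\alpha$ of order type $\omega$ in the extension. In $V[G]$ let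
\[
C_\alpha=a^\alpha_\eta\quad\text{with }\eta=\Bigl(\bigcup G\Bigr)(\nu(\alpha),0),
\]
where $a^\alpha_\eta$ is evaluated by $G\cap\mathrm{Col}(\omega,{<}\nu(\alpha))$. For all other limit $\alpha<\kappa$ let $C_\alpha\in V[G]$ be any cofinal subset of $\alpha$ of order type $\omega$.

\begin{proposition}\label{prop:TCG}
$\vec C=\langle C_\alpha:\alpha\in\kappa\cap\mathrm{Lim}\rangle$ is a TCG sequence in $W$.
\end{proposition}

\begin{proof}
Suppose $r=(s,\dot p)\in\mathbb Q_{\kappa^+}$ forces that $\dot D$ is a club in $\kappa$ and that no $\alpha$ has $C_\alpha\subseteq^*\dot D$. By (F3) fix $\beta<\kappa^+$ such that $r\in\mathbb Q_\beta$ and $\dot D$ is, without loss of generality, a nice $\mathbb Q_\beta$-name; so $\dot D\in N$. Let $\nu=(\kappa^{++})^N$, the value of $i(\nu(\cdot))$ at $\kappa$. In $V^+$ take $G_1\ni s$, $N$-generic for $\mathrm{Col}(\omega,{<}\nu)$, and let $G=G_1\cap\mathrm{Col}$, which is $N$-generic and by (F2) $V$-generic. In $N[G]$ the set $\mathcal P(\mathbb P_\beta)$ has size $\le\kappa^+<\nu$, so it is countable in $N[G_1]$, and there is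 an $N[G]$-generic $K\in N[G_1]$ on $\mathbb P_\beta$ with $\dot p^G\in K$. By (F4), $D=\dot D^{G*K}\in N[G_1]$ is a club in $\kappa$. As $\kappa$ is countable in $N[G_1]$, there is in $N[G_1]$ a set $c\subseteq D$ cofinal in $\kappa$ of order type $\omega$. Let $c$ be the $\eta$-th element of the enumeration $i(\dot a)(\kappa)^{G_1}$, $\eta<\nu$.

Since the coordinate $(\nu,0)$ is outside $\mathrm{Col}(\omega,{<}\nu)$, we can extend $G_1$ to an $N$-generic $G^*\in V^+$ for $\mathrm{Col}(\omega,{<}i(\kappa))$ with $G^*\cap\mathrm{Col}(\omega,{<}\nu)=G_1$ and $(\bigcup G^*)(\nu,0)=\eta$. By the definition of $\vec C$ and elementarity, $j_0(\vec C)_\kappa=c$. By $(M_\beta)$, $m_K\in j_0(\mathbb P_\beta)$ and $m_K\le j_0(q)$ for all $q\in K$. Let $H^*\ni m_K$ be $N[G^*]$-generic on $j_0(\mathbb P_\beta)$, $H^*\in V^+$. By Lemma~\ref{lem:recognize}, $\Gamma=G^**H^*$ is a $\beta$-lift with $\bar\Gamma=G*K\ni r$, and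
\[
j_\Gamma(\vec C)_\kappa=c\subseteq D\subseteq j_\Gamma(D).
\]
By elementarity there is $\alpha<\kappa$ in $V[G*K]$ with $C_\alpha\subseteq^*D$. By (F4) this contradicts the choice of $r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The cardinals of $W$ are as required by Corollary~\ref{cor:W}. Part (1) is Proposition~\ref{prop:NS}, and (2) is Proposition~\ref{prop:TCG}. For (3), $U\in W$ is an $L$-measure on $\kappa=\omega_1^W$, every $A\in U$ contains a club of $W$, and $(\kappa^+)^{L[U]}=\omega_2^W$, by Corollary~\ref{cor:W}. So Theorem~\ref{thm:obstruction} applies.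
\end{proof}

\section{Well-founded tail club guessing ultrapowers and $0^\dagger$}\label{sec:dagger}

We now prove Theorem~\ref{thm:dagger}. Let $W$ be the universe, $\kappa=\omega_1$, and let $\mathrm{NS}_{\omega_1}$ be precipitous. By \cite[Thm 22.33]{jech}, $\kappa$ is measurable in an inner model. If $F$ is a normal measure on $\kappa$ in an inner model, then $U=F\cap L[F]$ is an $L$-measure on $\kappa$. We fix this $U$. The proof has three steps. First, precipitousness of $\mathrm{NS}_{\omega_1}$ by itself puts clubs into all sets of $U$, so that well-founded tail club guessing ultrapowers decode $U$. Second, such an ultrapower sees $U$ as a countable object, so by elementarity there is a countable $L$-measure $U_0$ in $W$. Third, a generic ultrapower by $\mathrm{NS}_{\omega_1}$ restricts to a nontrivial elementary embedding of $L[U_0]$ into itself, which yields the sharp of $U_0$.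

\begin{lemma}\label{lem:clubs}
Every $A\in U$ contains a club.
\end{lemma}

\begin{proof}
Let $j:W\to M$ be any generic ultrapower by $\mathrm{NS}_{\omega_1}$, with generic $E$; by precipitousness $M$ is well-founded, and we take it transitive. We show that for all $A\in\mathcal P(\kappa)\cap L[U]$,
\begin{equation}\label{eq:U}
A\in U\iff\kappa\in j(A).
\end{equation}
This suffices. If $A\in U$ and $\kappa\setminus A$ were stationary, we could choose $E\ni\kappa\setminus A$; then $\kappa\in j(\kappa\setminus A)$ by \eqref{eq:los}, so $\kappa\notin j(A)$, contradicting \eqref{eq:U}.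

Work in $W[E]$. Cardinalities and cofinalities are computed there unless stated otherwise; $\kappa$ need not be a cardinal. Let $k=i_{0\lambda}:L[U]\to L[j(U)]$ be as in Lemma~\ref{lem:k}, so $\lambda\ge1$ and $k(U)=j(U)$. For $A\in\mathcal P(\kappa)\cap L[U]$ we have $\kappa\in k(A)$ iff $\kappa\in i_{01}(A)$ iff $A\in U$, since $i_{1\lambda}$ is the identity or has critical point $\kappa_1>\kappa$, and since $U$ is normal. So it suffices to prove $j(A)=k(A)$. For this we show that $A$ is definable from $U$ and ordinals that are fixed by both $j$ and $k$.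

\smallskip
\emph{Fixed points.} Let $\Delta$ be the class of strong limit cardinals $\delta>\lambda,\kappa$ with $\mathrm{cf}(\delta)>\kappa$. Let $\delta\in\Delta$. Then $j(\delta)=\delta$: functions $\kappa\to\delta$ in $W$ are bounded, so $j(\delta)=\sup_{\gamma<\delta}j(\gamma)$, and for $\gamma<\delta$ we have $|j(\gamma)|\le|({}^\kappa\gamma)^W|<\delta$. Also $k(\delta)=\delta$: in $L[U]$, $\delta$ is a strong limit cardinal of cofinality $>\kappa$, and $\delta>\lambda$. Each ordinal below $i_{0\lambda}(\delta)$ is represented by a function $\kappa^n\to\delta$ in $L[U]$ together with a finite subset of $\lambda$; such functions are bounded, and for infinite $\gamma<\delta$, $|i_{0\lambda}(\gamma)|\le|\lambda|^{<\omega}\cdot|\gamma|^\kappa<\delta$, computed in $L[U]$.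

The class $\Delta$ is proper, and it is closed under suprema of increasing sequences of regular length $>\kappa$. Choose an increasing sequence $\langle\theta_\xi\rangle$ in $\Delta$, of regular length $>\kappa$, with $\mathrm{otp}(\Delta\cap\theta_{\xi+1})\ge\theta_\xi$ for all $\xi$. Its supremum $\theta$ is in $\Delta$ and satisfies $\mathrm{otp}(\Delta\cap\theta)=\theta$.

\smallskip
\emph{A bound.} Let $\rho=(2^{|\kappa|})^+<\theta$. We claim:
\begin{equation}\label{eq:cond}
\text{if }B\subseteq\mathcal P(\kappa),\text{ then }\mathcal P(\kappa)\cap L[B]\subseteq L_\rho[B].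
\end{equation}
Let $A\in\mathcal P(\kappa)\cap L[B]$. Let $B'=B\cap L[B]$, so $L_\tau[B]=L_\tau[B']$ for all $\tau$. Choose a limit $\tau>\kappa$ with $A\in L_\tau[B']$ and $B'\subseteq L_\tau[B']$, and $Y\prec(L_\tau[B'],\in,B')$ with $(\kappa+1)\cup\{A\}\cup B'\subseteq Y$ and $|Y|\le2^{|\kappa|}$. Since $\kappa\subseteq Y$, the transitive collapse of $Y$ fixes every element of $Y\cap\mathcal P(\kappa)$; since $B'\subseteq Y$, it maps the predicate $B'$ to itself. By condensation, $Y$ collapses to $L_{\tau'}[B']$ for some $\tau'<\rho$. So $A\in L_{\tau'}[B']\subseteq L_\rho[B]$.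

\smallskip
\emph{The hull.} By \eqref{eq:cond}, $U\subseteq L_\rho[U]$, so $U\in L_\theta[U]$. Let $X$ be the set of elements of $L_\theta[U]$ that are definable in $L_\theta[U]$ from parameters in $\kappa\cup(\Delta\cap\theta)\cup\{U\}$. Since $L_\theta[U]$ has a well-order definable in it from $U$, $X\prec L_\theta[U]$. Moreover $\kappa\subseteq X$, and $\kappa=\bigcup U\in X$. So the transitive collapse of $X$ fixes $\kappa$ and all elements of $X\cap\mathcal P(\kappa)$, and it maps $U$ to $\bar U=U\cap X$. As $L_\theta[U]\models V=L[U]$, $X$ collapses to $L_{\bar\theta}[\bar U]$ with $\bar\theta=\mathrm{otp}(X\cap\theta)$, and $\bar\theta=\theta$ because $\Delta\cap\theta\subseteq X$ has order type $\theta$. Hence $\bar U\in L_\theta[\bar U]$, and since $L_\theta[U]\models$ ``$U$ is a normal measure on $\kappa$'', $L_\theta[\bar U]\models$ ``$\bar U$ is a normal measure on $\kappa$''. By \eqref{eq:cond} for $B=\bar U$, all subsets of $\kappa$ in $L[\bar U]$ are in $L_\theta[\bar U]$. So are all sequences in $L[\bar U]$ of length $\le\kappa$ of subsets of $\kappa$, since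 they are coded by subsets of $\kappa$. Therefore $L[\bar U]\models$ ``$\bar U$ is a normal measure on $\kappa$'', and $\bar U$ is an $L$-measure on $\kappa$. By Kunen's uniqueness theorem $\bar U=U$. So $U\subseteq X$ and, taking complements, $\mathcal P(\kappa)\cap L[U]\subseteq X$.

\smallskip
\emph{Conclusion.} Let $A\in\mathcal P(\kappa)\cap L[U]$. Then $A$ is defined in $L_\theta[U]$ by some formula from $U$ and ordinals that are below $\kappa$ or in $\Delta\cap\theta$. Both $j$ and $k$ fix these ordinals and $\theta$, and $j(U)=k(U)$. So $j(A)$ and $k(A)$ are defined in $L_\theta[j(U)]$ by the same formula from the same parameters, and $j(A)=k(A)$.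
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dagger}]
Let $j:W\to M$ be a well-founded generic ultrapower by some $\mathrm{TCG}(\vec C)$. By Lemmas~\ref{lem:clubs},~\ref{lem:Cstar} and~\ref{lem:k}, $U\in M$. By Silver's theorem and Lemma~\ref{lem:k}, the set $\mathcal P=\mathcal P(\kappa)\cap L[j(U)]$ has size $(\kappa^+)^{L[j(U)]}<j(\kappa)=\omega_1^M$ in $L[j(U)]\subseteq M$. So $U\subseteq\mathcal P$ is countable in $M$, and $M$ satisfies ``there are an ordinal $\kappa_0<\omega_1$ and a countable $L$-measure $U_0$ on $\kappa_0$''. By elementarity there are such $\kappa_0$ and $U_0$ in $W$. Since $\mathcal P(\kappa_0)\cap L[U_0]=U_0\cup\{\kappa_0\setminus A:A\in U_0\}$ is countable, $\mu_0=(\kappa_0^+)^{L[U_0]}<\omega_1=\kappa$.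

Now let $j:W\to M$ be a generic ultrapower by $\mathrm{NS}_{\omega_1}$ with generic $E$, $M$ transitive. As $U_0$ is a countable set of subsets of $\kappa_0<\kappa=\mathrm{crit}(j)$, $j(U_0)=j''U_0=U_0$. So $e=j\restriction L[U_0]:L[U_0]\to L[U_0]$ is elementary with critical point $\kappa$. By GCH in $L[U_0]$ there is $a\subseteq\mu_0$ in $L[U_0]$ that codes $U_0$, so that $L[a]=L[U_0]$. Since $\mu_0<\mathrm{crit}(e)$, $e(a)=a$. By Kunen's theorem that a nontrivial elementary embedding of $L$ into $L$ yields $0^\#$, relativized to $a$ (an elementary embedding of $L[a]$ into $L[a]$ with critical point above $\sup a$ yields $a^\#$), $a^\#$ exists in $W[E]$. As $a^\#$ is unique and absolute, it is the same set in two mutually generic extensions of $W$, so it lies in $W$. Thus $U_0^\#$ exists, that is, $0^\dagger$ exists.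
\end{proof}

\begin{remark}
By Theorem~\ref{thm:dagger}, if $0^\dagger$ does not exist and $\mathrm{NS}_{\omega_1}$ is precipitous, then all generic ultrapowers by tail club guessing ideals are ill-founded. In particular, as $0^\dagger$ does not exist in set-forcing extensions of $L[U]$, simultaneous precipitousness of $\mathrm{NS}_{\omega_1}$ and some tail club guessing ideal, as it holds after collapsing a Woodin cardinal, cannot be forced over $L[U]$. We do not claim that $0^\dagger$ is the exact strength of simultaneous precipitousness.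
\end{remark}

\begin{thebibliography}{9}

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{tcg}
\emph{The Precipitousness Of Tail Club Guessing Ideals},
\url{http://www.users.muohio.edu/ishiut/papers/tcg_prec_p.pdf}.

\end{thebibliography}

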